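# A Katětov maximal MAD family that is not weakly tight

## 1. Lines and slabs in $\omega^3$

We work first on the countable set $\omega^3$. For $n,k\in\omega$ let
$$A^0_{n,k}=\{(n,k,m):m\in\omega\}\quad\text{(a line)},\qquad Q_n=\bigcup_{k}A^0_{n,k}=\{(n,k,m):k,m\in\omega\}\quad\text{(a slab)}.$$
Distinct lines are disjoint, the slabs partition $\omega^3$, and each slab is a union of infinitely many lines.

We enlarge the family of lines as far as we can, subject to one rule. Call a set $W\subseteq\omega^3$ *permitted* if it is infinite and either is contained in one slab or meets every slab in a finite set. Lines are permitted; so are $\{(0,k,0):k\in\omega\}$ and $\{(n,0,0):n\in\omega\}$. The set $\{(n,k,0):n,k\in\omega\}$ is not permitted, since it meets every slab in an infinite set.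

Consider the families of permitted sets that contain all the lines and in which any two distinct members have finite intersection. The union of a chain of such families is again one, so Zorn's lemma gives a maximal one, $\mathcal M$. I claim that every infinite $W\subseteq\omega^3$ meets some member of $\mathcal M$ in an infinite set. If $W\cap Q_n$ is infinite for some $n$, put $W'=W\cap Q_n$; otherwise $W$ meets every slab in a finite set, and we put $W'=W$. In both cases $W'$ is permitted. If $W'$ had finite intersection with every member of $\mathcal M$, then $\mathcal M\cup\{W'\}$ would be a larger family of the same kind. So $W'$, and hence $W$, meets some member in an infinite set.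

Here are the names for what we have just seen. Everything can be moved between $\omega$ and another countably infinite set by a bijection, so I state the definitions on $\omega$. We write $X\subseteq^*Y$ if $X\setminus Y$ is finite ("$X$ is almost covered by $Y$"), and $X=^*Y$ if $X\subseteq^*Y\subseteq^*X$.

**Definition 1.** A family $\mathcal A\subseteq[\omega]^\omega$ of infinite sets is *almost disjoint* (AD) if $A\cap B$ is finite for all distinct $A,B\in\mathcal A$. A *MAD family* is an infinite AD family that is maximal with respect to inclusion among AD families. For an AD family $\mathcal A$, $\mathcal I(\mathcal A)$ is the ideal on $\omega$ generated by $\mathcal A$ and the finite sets, and $\mathcal I(\mathcal A)^+=\mathcal P(\omega)\setminus\mathcal I(\mathcal A)$; members of $\mathcal I(\mathcal A)^+$ are called *positive*. We write $X\perp\mathcal A$ if $X\cap A$ is finite for all $A\in\mathcal A$.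

An infinite AD family $\mathcal A$ is MAD exactly when every infinite $W$ meets some member in an infinite set. Indeed, an infinite $W\perp\mathcal A$ is not in $\mathcal A$ (as $W\cap W$ is infinite) and can be added to $\mathcal A$; conversely, a new member of a larger AD family is an infinite set $\perp\mathcal A$. So $\mathcal M$ is MAD. The family of lines alone is not: $\{(0,k,0):k\in\omega\}$ meets each line in at most one point.

**Definition 2.** A MAD family $\mathcal A$ is *weakly tight* if for every countable family $\{X_n:n\in\omega\}\subseteq\mathcal I(\mathcal A)^+$ there is $A\in\mathcal A$ such that $|A\cap X_n|=\omega$ for infinitely many $n$.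

The family $\mathcal M$ fails this badly. Each $Q_n$ contains infinitely many lines, and no finite set of members of $\mathcal M$ can almost cover infinitely many others, so $Q_n\in\mathcal I(\mathcal M)^+$. But a permitted set meets at most one slab in an infinite set. The slabs are a trap that was laid in advance, and every member of $\mathcal M$ respects it.

We collect four facts for daily use. Let $\mathcal A$ be an infinite AD family.

* **(P1)** A set is in $\mathcal I(\mathcal A)$ iff it is almost covered by finitely many members. If $Y$ meets infinitely many members in infinite sets, then $Y$ is positive: were $Y\subseteq^*A_1\cup\dots\cup A_m$, any other member $A$ would have $A\cap Y\subseteq^*\bigcup_i(A\cap A_i)$, a finite set. In particular $\omega\notin\mathcal I(\mathcal A)$.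
* **(P2)** If $\mathcal A$ is MAD, every positive $Y$ meets infinitely many members in infinite sets. Otherwise remove from $Y$ those finitely many members; the rest is $\perp\mathcal A$, hence finite by maximality, so $Y\in\mathcal I(\mathcal A)$.
* **(P3)** If $\mathcal A=\{A_j:j\in\omega\}$ is countable and $Y$ is positive, there is an infinite $X\subseteq Y$ with $X\perp\mathcal A$. Choose distinct $x_n\in Y\setminus(A_0\cup\dots\cup A_n)$, an infinite set because $Y$ is positive, and let $X=\{x_n:n\in\omega\}$; then $X\cap A_j\subseteq\{x_n:n<j\}$.
* **(P4)** If $X\perp\mathcal A$, then $X\cap I$ is finite for every $I\in\mathcal I(\mathcal A)$. This is immediate from (P1).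

## 2. The Katětov order and restrictions

**Definition 3.** Let $\mathcal I,\mathcal J$ be ideals on countable sets $X,Y$. A map $\varphi:Y\to X$ is a *Katětov function* from $(Y,\mathcal J)$ to $(X,\mathcal I)$ if $\varphi^{-1}(A)\in\mathcal J$ for every $A\in\mathcal I$. We write $\mathcal I\le_K\mathcal J$ if there is one. For MAD families, $\mathcal A\le_K\mathcal B$ means $\mathcal I(\mathcal A)\le_K\mathcal I(\mathcal B)$. A MAD family $\mathcal A$ is *Katětov maximal* if for every MAD family $\mathcal B$ with $\mathcal A\le_K\mathcal B$ we also have $\mathcal B\le_K\mathcal A$.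

So $\mathcal A\le_K\mathcal B$ is witnessed by $\varphi:\omega\to\omega$ with $\varphi^{-1}[I]\in\mathcal I(\mathcal B)$ for all $I\in\mathcal I(\mathcal A)$: small sets pull back to small sets. Equivalently positive sets push forward to positive sets. We shall use one direction often:

* **(P5)** If $\varphi$ witnesses $\mathcal A\le_K\mathcal B$ and $X\in\mathcal I(\mathcal B)^+$, then $\varphi[X]\in\mathcal I(\mathcal A)^+$; otherwise $X\subseteq\varphi^{-1}[\varphi[X]]\in\mathcal I(\mathcal B)$.

**Example 1.** Fix a bijection $\pi:\omega\times\omega\to\omega$ and define $f:\omega^3\to\omega^3$ by $f(n,k,m)=(0,\pi(n,k),m)$. It maps the line $A^0_{n,k}$ onto the line $A^0_{0,\pi(n,k)}$. The preimage of $A^0_{0,\pi(n,k)}$ is $A^0_{n,k}$, and the preimage of $A^0_{n,k}$ with $n\ge1$ is empty. So images and preimages under $f$ preserve the ideal generated by the lines and the finite sets; $f$ is a Katětov function from this ideal to itself, and it places a copy of the ideal inside the slab $Q_0$. We shall return to this $f$.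

**Example 2 (restrictions).** Let $\mathcal A$ be MAD and $Z\in\mathcal I(\mathcal A)^+$. The restriction $\mathcal A{\restriction}Z=\{A\cap Z:A\in\mathcal A,\ |A\cap Z|=\omega\}$ is a MAD family on $Z$: it is AD, it is infinite by (P2) (distinct $A$ give distinct traces, since infinite traces are almost disjoint), and every infinite $W\subseteq Z$ meets some $A\in\mathcal A$ in an infinite set. The inclusion $Z\to\omega$ pulls $I\in\mathcal I(\mathcal A)$ back to $I\cap Z\in\mathcal I(\mathcal A{\restriction}Z)$. So $\mathcal A\le_K\mathcal A{\restriction}Z$, where $Z$ is identified with $\omega$.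

If $\mathcal A$ is Katětov maximal, then $\mathcal A{\restriction}Z\le_K\mathcal A$ for every positive $Z$. Here is how weak tightness enters.

**Proposition B (ZFC).** (i) If $\mathcal C\le_K\mathcal A$ are MAD and $\mathcal C$ is weakly tight, then $\mathcal A$ is weakly tight. (ii) If $\mathcal A$ is Katětov maximal and not weakly tight, then $\mathcal A$ is $\le_K$-incomparable with every weakly tight MAD family, and no restriction $\mathcal A{\restriction}Z$ with $Z\in\mathcal I(\mathcal A)^+$ is weakly tight.

*Proof of (i).* Let $\varphi$ witness $\mathcal C\le_K\mathcal A$ and let $X_n\in\mathcal I(\mathcal A)^+$ for $n\in\omega$. By (P5), $\varphi[X_n]\in\mathcal I(\mathcal C)^+$. I claim that some $C\in\mathcal C$ has $|C\cap\varphi[X_n]|=\omega$ for infinitely many $n$. If one set equals $\varphi[X_n]$ for infinitely many $n$, it is infinite and maximality of $\mathcal C$ gives such a $C$. Otherwise pass to a subsequence on which the sets $\varphi[X_n]$ are distinct and use weak tightness of $\mathcal C$. Now each point of $C\cap\varphi[X_n]$ is the image of a point of $\varphi^{-1}[C]\cap X_n$, so $|\varphi^{-1}[C]\cap X_n|=\omega$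 for infinitely many $n$. As $\varphi^{-1}[C]\in\mathcal I(\mathcal A)$, it is almost covered by finitely many members of $\mathcal A$. For each of these $n$ one of them meets $X_n$ in an infinite set, so one and the same member works for infinitely many $n$.

*Proof of (ii).* Let $\mathcal C$ be weakly tight. If $\mathcal C\le_K\mathcal A$, then $\mathcal A$ is weakly tight by (i), a contradiction. If $\mathcal A\le_K\mathcal C$, then $\mathcal C\le_K\mathcal A$ by maximality, and we are in the first case. For positive $Z$, Example 2 gives $\mathcal A\le_K\mathcal A{\restriction}Z$, so $\mathcal A{\restriction}Z\le_K\mathcal A$ by maximality, and by (i) $\mathcal A{\restriction}Z$ cannot be weakly tight. $\square$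

Is the family $\mathcal M$ of Section 1 Katětov maximal? That depends on how it was chosen, and the choice may go wrong. Suppose there is a weakly tight MAD family, and let $\mathcal C$ be a copy of it on $Q_0$. Repeat the construction of Section 1 with the lines in $Q_0$ replaced by the members of $\mathcal C$: take a maximal AD family $\mathcal M'$ of permitted sets that contains $\mathcal C$ and all lines $A^0_{n,k}$ with $n\ge1$. As before $\mathcal M'$ is MAD, each $Q_n$ is positive, and no member meets two slabs in infinite sets, so $\mathcal M'$ is not weakly tight. The members that meet $Q_0$ in an infinite set are contained in $Q_0$, and since $\mathcal C$ is MAD on $Q_0$ they are exactly the members of $\mathcal C$. So $\mathcal M'{\restriction}Q_0=\mathcal C$ is weakly tight, and by Proposition B(ii) $\mathcal M'$ is not Katětov maximal.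

So in a Katětov maximal family with a trap, the trap must be present, in some form, inside every positive set. Can this be arranged? The problem, taken from the paper "Katětov Order On Mad Families", reads: is it consistent with ZFC that there is a Katětov maximal MAD family that is not weakly tight? The answer is yes. Here CH is the continuum hypothesis and $\mathfrak c=2^{\omega}$.

**Theorem A (CH).** There is a MAD family $\mathcal A$ on $\omega$ which is Katětov maximal and not weakly tight. Moreover every $Z\in\mathcal I(\mathcal A)^+$ contains a $Z'$ with $\mathcal I(\mathcal A){\restriction}Z'\cong\mathcal I(\mathcal A)$, via a bijection $\omega\to Z'$.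

Since CH is consistent relative to ZFC (Gödel), this answers the problem. We shall also prove a strengthening.

**Theorem C (CH).** For every set $\mathfrak B$ of at most $\mathfrak c$ MAD families there is $\mathcal A$ as in Theorem A with $\mathcal A\not\le_K\mathcal B$ for all $\mathcal B\in\mathfrak B$. Hence there are at least $\mathfrak c^+$ pairwise $\le_K$-incomparable Katětov maximal, not weakly tight MAD families. (If also $2^{\omega_1}=\omega_2$, this is $2^{\mathfrak c}$, the largest possible number.)

## 3. Self-similarity, and the sequences that block the easy argument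

Katětov maximality of $\mathcal A$ speaks about all MAD families $\mathcal B$ above $\mathcal A$. A recursion of length $\omega_1$ cannot treat a list of all subsets of $\mathcal P(\omega)$, since there are $2^{\mathfrak c}>\omega_1$ of them. So we look for internal properties of $\mathcal A$ that imply maximality. The first is self-similarity:

* **(H)** For every $Z\in\mathcal I(\mathcal A)^+$ there is an injection $e:\omega\to Z$ with $e^{-1}[I]\in\mathcal I(\mathcal A)$ for all $I\in\mathcal I(\mathcal A)$.

**Lemma 1.** Let $\mathcal A,\mathcal B$ be MAD, let $\mathcal A$ have (H), and let $\varphi$ witness $\mathcal A\le_K\mathcal B$. If there is $Z\in\mathcal I(\mathcal B)^+$ such that $\varphi[B\cap Z]\in\mathcal I(\mathcal A)$ for all $B\in\mathcal B$, then $\mathcal B\le_K\mathcal A$.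

*Proof.* The plan is to invert $\varphi$ on $Z$ and then to use (H) to get a total map. Let $W=\varphi[Z]$, which is in $\mathcal I(\mathcal A)^+$ by (P5). Choose $s:W\to Z$ with $\varphi(s(w))=w$ for all $w\in W$; then $s$ is injective. If $B\in\mathcal B$ and $s(w)\in B$, then $w=\varphi(s(w))\in\varphi[B\cap Z]$. So $s^{-1}[B]\subseteq\varphi[B\cap Z]\in\mathcal I(\mathcal A)$. Preimages of finite sets under $s$ are finite, so $s^{-1}[J]\in\mathcal I(\mathcal A)$ for all $J\in\mathcal I(\mathcal B)$. Take $e:\omega\to W$ from (H). For $J\in\mathcal I(\mathcal B)$ we get $(s\circ e)^{-1}[J]=e^{-1}[s^{-1}[J]]\in\mathcal I(\mathcal A)$. So $s\circ e$ witnesses $\mathcal B\le_K\mathcal A$. $\square$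

How could one find $Z$? Here is the obvious attempt. Suppose there is no such $Z$: for every $Z\in\mathcal I(\mathcal B)^+$ there is $B\in\mathcal B$ with $\varphi[B\cap Z]\in\mathcal I(\mathcal A)^+$. Apply this to $Z=\omega$, then to $\omega\setminus B^0$, then to $\omega\setminus(B^0\cup B^1)$, and so on. We get distinct $B^0,B^1,\dots\in\mathcal B$ such that every $W_j=\varphi[B^j]$ is in $\mathcal I(\mathcal A)^+$. *If* some $A\in\mathcal A$ meets infinitely many $W_j$ in infinite sets, then $\varphi^{-1}[A]$ meets infinitely many $B^j$ in infinite sets, so $\varphi^{-1}[A]\notin\mathcal I(\mathcal B)$, contradicting that $\varphi$ is a Katětov function. So a *weakly tight* family with (H) is Katětov maximal. (If infinitely many of the $W_j$ coincide, maximality of $\mathcal A$ gives the required $A$; otherwise weak tightness, applied to a subsequence of distinct $W_j$, does.)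

The attempt stops at the words "some $A\in\mathcal A$ meets infinitely many $W_j$". We want $\mathcal A$ to respect the trap $(Q_n)$, and if it happens that $W_j\subseteq Q_j$ for all $j$, no $A\in\mathcal A$ can do it. Moreover (H) spreads the trap. Suppose $g$ is an injection under which images and preimages preserve $\mathcal I(\mathcal A)$. If $A\in\mathcal A$ met infinitely many of the sets $g[Q_n]$ in infinite sets, then $g^{-1}[A]\in\mathcal I(\mathcal A)$ would meet infinitely many $Q_n$ in infinite sets, and so would one of the finitely many members that almost cover it. Hence every image sequence $(g[Q_n])_n$ is a trap as well, and (H) requires many $g$.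

What saves us is the freedom in the choice of the $B^j$. At each step we may shrink $Z$ as long as it stays positive. We shall use this to place the $W_j$ in a tower of copies:
$$S_1\supseteq S_2\supseteq S_3\supseteq\cdots,\qquad W_j\subseteq S_j\setminus S_{j+1},$$
where $S_j$ is the image of *one* slab under an injection $f_{\alpha_j}$ added at stage $\alpha_j$ of a recursion, and the whole range of $f_{\alpha_{j+1}}$ lies in $S_j$. The key claim will be that no trap $(g[Q_n])_n$ can spread over such a tower. For this, each new injection $f$ has to be in general position with respect to all earlier ones: modulo the ideal, the range of $f$ is not split by any earlier set $g[Q_n]$.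

## 4. Countable systems

From now on we transfer the lines and slabs to $\omega$ by a fixed bijection $\omega\to\omega^3$. So $\mathcal A^0=\{A^0_{n,k}:n,k\in\omega\}$ is a partition of $\omega$ into infinite sets, $Q_n=\bigcup_kA^0_{n,k}$, and $(Q_n)_n$ is a partition of $\omega$. Examples are still written with coordinates.

A *partial injection* is an injective function $g$ with $\operatorname{dom}g,\operatorname{ran}g\subseteq\omega$. We put $g[I]=g[I\cap\operatorname{dom}g]$ and $\mathrm{Fix}(g)=\{x\in\operatorname{dom}g:g(x)=x\}$. Composition is taken on its natural domain and written by juxtaposition, with the rightmost map applied first; $g^{-1}$ is the inverse partial injection, so $g^{-1}[I]$ is also the preimage of $I$. Enumerations of countable sets may have repetitions unless stated otherwise.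

**Definition 4.** A *system* is a pair $(\mathcal A,G)$ such that

* **(S1)** $\mathcal A\supseteq\mathcal A^0$ is a countable AD family of infinite subsets of $\omega$;
* **(S2)** $G$ is a countable set of partial injections, $\mathrm{id}\in G$, closed under composition and inverse;
* **(S3)** $g[A]\in\mathcal I(\mathcal A)$ for $g\in G$, $A\in\mathcal A$;
* **(S4)** for each $A\in\mathcal A$ the set $\{n:|A\cap Q_n|=\omega\}$ is finite.

Condition (S4) is the trap and (S3) is the self-similarity. We note the following.

By (S3), and since $G$ is closed under inverses, $\mathcal I(\mathcal A)$ is closed under $I\mapsto g[I]$ and $I\mapsto g^{-1}[I]$ for $g\in G$.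

If $X\perp\mathcal A$ and $g\in G$, then $g[X]\perp\mathcal A$. Indeed, if $g[X]\cap A$ were infinite for some $A\in\mathcal A$, then $X\cap g^{-1}[A]$ would be infinite although $g^{-1}[A]\in\mathcal I(\mathcal A)$, against (P4).

The pair $(\mathcal A^0,\{\mathrm{id}\})$ is a system. The union of a countable increasing chain of systems is a system: each of (S1)–(S4) involves only finitely many members of $\mathcal A$ and $G$ at a time, except for countability, which survives countable unions.

**Definition 5.** For a partial injection $g$ and $X\subseteq\omega$ let $N_g(X)=\{n:|X\cap g[Q_n]|=\omega\}$. Call $X$ *admissible* for the system $(\mathcal A,G)$ if $X$ is infinite, $X\perp\mathcal A$, and $N_g(X)$ is finite for all $g\in G$.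

Infinite subsets of admissible sets are admissible. Admissible sets are the candidates for new members of $\mathcal A$: $X\perp\mathcal A$ preserves almost disjointness, and $X$ respects the trap and all its copies.

**Example 3.** With $f(n,k,m)=(0,\pi(n,k),m)$ from Example 1, let $G$ be the set of all finite compositions of $f$, $f^{-1}$ and $\mathrm{id}$. Then $(\mathcal A^0,G)$ is a system, since $f$ and $f^{-1}$ map lines to lines or to $\emptyset$. Let $X=\{(0,i,0):i\in\omega\}$. Then $X\perp\mathcal A^0$ and $X\subseteq Q_0$, so $N_{\mathrm{id}}(X)=\{0\}$ and by itself $X$ looks harmless. But $f[Q_n]\cap X=\{(0,\pi(n,k),0):k\in\omega\}$ is infinite for every $n$, so $N_f(X)=\omega$ and $X$ is not admissible. It really cannot be added: in a system $(\mathcal A',G)$ with $X\in\mathcal A'$, the set $f^{-1}[X]=\{(n,k,0):n,k\in\omega\}$ would be almost covered by finitely many members of $\mathcal A'$. It meets every $Q_n$ in an infinite set, so one of these members would meet infinitely many $Q_n$ in infinite sets, against (S4).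

## 5. Adding a set to a system

The first lemma says that admissible sets exist wherever they could.

**Lemma 2.** If $(\mathcal A,G)$ is a system and $V$ is infinite with $V\perp\mathcal A$, there is an infinite $X\subseteq V$ with $|N_g(X)|\le1$ for all $g\in G$. In particular $X$ is admissible.

*Proof.* We decide one $g$ after another and take a pseudointersection. Let $G=\{g_i:i\in\omega\}$ and $V_0=V$. Given $V_i$: if $V_i\cap g_i[Q_n]$ is infinite for some $n$, choose one such $n$ and let $V_{i+1}=V_i\cap g_i[Q_n]$; otherwise let $V_{i+1}=V_i$. The $V_i$ are infinite and decreasing, so there is an infinite $X\subseteq V$ with $X\subseteq^*V_i$ for all $i$. Fix $i$. The sets $g_i[Q_n]$, $n\in\omega$, are pairwise disjoint because $g_i$ is injective. In the first case $X\subseteq^*g_i[Q_n]$ for the chosen $n$, so $N_{g_i}(X)=\{n\}$. In the second case $V_i$, hence $X$, has finite intersection with each $g_i[Q_n]$, so $N_{g_i}(X)=\emptyset$. Finally $X\perp\mathcal A$ because $X\subseteq V$. $\square$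

The next lemma adds an admissible set. Condition (S3) forces us to take care of all its images $g[X]$ at the same time; these need not be almost disjoint from each other, so we disjointify them.

**Lemma 3.** If $X$ is admissible for the system $(\mathcal A,G)$, there is $\mathcal A'\supseteq\mathcal A\cup\{X\}$ such that $(\mathcal A',G)$ is a system. If $G=\{g_i:i\in\omega\}$ with $g_0=\mathrm{id}$, one may take $\mathcal A'=\mathcal A\cup\{Y_i:i\in\omega,\ Y_i\text{ infinite}\}$, where $Y_i=g_i[X]\setminus\bigcup_{j<i}g_j[X]$.

*Proof.* We check the four conditions. The $Y_i$ are pairwise disjoint, and $Y_0=g_0[X]=X$. By Section 4, $Y_i\subseteq g_i[X]\perp\mathcal A$. So $\mathcal A'$ is a countable AD family, which is (S1); and (S2) concerns only $G$.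

For (S3), let $g\in G$ and $i\in\omega$, and let $l$ be such that $gg_i=g_l$. Every point $y\in g_l[X]$ lies in $Y_j$ for the least $j$ with $y\in g_j[X]$, and $j\le l$. So $g[Y_i]\subseteq g_l[X]\subseteq Y_0\cup\dots\cup Y_l$, and this union is in $\mathcal I(\mathcal A')$, since the finite ones among the $Y_j$ are in the ideal anyway.

For (S4), suppose $|Y_i\cap Q_n|=\omega$. Then $|g_i[X]\cap Q_n|=\omega$, so $|X\cap g_i^{-1}[Q_n]|=\omega$, that is, $n\in N_{g_i^{-1}}(X)$. As $g_i^{-1}\in G$ and $X$ is admissible, this set of $n$ is finite. $\square$

## 6. Adding an injection in general position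

For a system $(\mathcal A,G)$ let
$$\mathcal T(G)=\{g[Q_n]:g\in G,\ n\in\omega\}\cup\{\mathrm{Fix}(g):g\in G\},$$
a countable family of "old sets". The lemma below adds to $G$ an injection of $\omega$ into a prescribed place. Property (F1) says where it goes, (F2) keeps the pair a system, (F3) says that no old set splits $f$, and (F4) says that an old map $g$ moves almost no point of $\operatorname{ran}f$ to a different point of $\operatorname{ran}f$.

**Lemma 4.** Let $(\mathcal A,G)$ be a system, $D_k\in\mathcal A$ $(k\in\omega)$ distinct, $C_k\subseteq D_k$ infinite. There is an injection $f:\omega\to\omega$ such that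

* **(F1)** $\operatorname{ran}f\subseteq\bigcup_kC_k$, and for each $m$, $f[Q_m]\cap C_k$ is infinite for infinitely many $k$;
* **(F2)** if $I\in\mathcal I(\mathcal A)$, then $f[I],f^{-1}[I]\in\mathcal I(\mathcal A)$;
* **(F3)** for each $T\in\mathcal T(G)$: $f^{-1}[T]\in\mathcal I(\mathcal A)$ or $\omega\setminus f^{-1}[T]\in\mathcal I(\mathcal A)$;
* **(F4)** for each $g\in G$ the set $\{x:f(x)\in\operatorname{dom}g,\ g(f(x))\in\operatorname{ran}f,\ g(f(x))\ne f(x)\}$ is finite.

**Example 4.** For $(\mathcal A^0,\{\mathrm{id}\})$ and $C_k=D_k=A^0_{0,k}$ the map $f$ of Example 1 works. Indeed $f[Q_m]\supseteq C_{\pi(m,k)}$ for all $k$; (F2) was checked there; $f^{-1}[Q_0]=\omega$, $f^{-1}[Q_n]=\emptyset$ for $n\ge1$, and $\mathrm{Fix}(\mathrm{id})=\omega$, so (F3) holds; (F4) is vacuous. The guiding picture is: $f$ sends the $j$-th member of $\mathcal A$ into $C_j$. But with $C_{2k}=A^0_{0,k}$ and $C_{2k+1}=A^0_{1,k}$ this recipe violates (F3): $f^{-1}[Q_0]$ would be the union of the lines with even number in the list, and both this set and its complement contain infinitely many lines. One has to pass to a subsequence of the $C_k$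 first, here for example the even ones.

*Proof of Lemma 4.*

**Step 1. A partition version of $\mathcal A$.** The purpose is to have disjoint sets in place of almost disjoint ones, so that $f$ can be defined piece by piece. Enumerate $\mathcal A=\{A_j:j\in\omega\}$ without repetition and put $A_j^*=A_j\setminus\bigcup_{i<j}A_i$. As $\mathcal A$ is AD, $A_j^*=^*A_j$. As $\bigcup\mathcal A^0=\omega$, the sets $A_j^*$ partition $\omega$ into infinite sets. Write $D_k^*=A_j^*$ if $D_k=A_j$; the $D_k^*$ are pairwise disjoint, and $C_k\cap D_k^*$ is infinite.

**Step 2. Homogenization.** The purpose is to shrink the $C_k$ and thin out the index set so that each old set contains almost all the remaining pieces or misses almost all of them. Let $\mathcal T(G)=\{T_i:i\in\omega\}$.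

For each $k$ build a decreasing sequence of infinite subsets of $C_k\cap D_k^*$, where the $i$-th step passes to the intersection with $T_i$ or with $\omega\setminus T_i$, whichever is infinite (either one if both are). A pseudointersection inside $C_k\cap D_k^*$ is an infinite set $C_k''\subseteq C_k\cap D_k^*$ such that for every $i$ either $C_k''\subseteq^*T_i$ or $C_k''\cap T_i$ is finite.

Let $K_i=\{k:C_k''\subseteq^*T_i\}$. Applying the same procedure to the sets $K_i\subseteq\omega$ we get an infinite $E\subseteq\omega$ such that for every $i$, $E\cap K_i$ is finite or $E\setminus K_i$ is finite.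

For $k\in E$ remove from $C_k''$, for each $i\le k$, the finite set $C_k''\setminus T_i$ if $k\in K_i$, and the finite set $C_k''\cap T_i$ if $k\notin K_i$. What remains is an infinite set $C_k'$. Fix $i$. If $E\setminus K_i$ is finite, then $C_k'\subseteq T_i$ for almost all $k\in E$ (those with $k\ge i$ and $k\in K_i$). If $E\cap K_i$ is finite, then $C_k'\cap T_i=\emptyset$ for almost all $k\in E$.

**Step 3. Definition of $f$.** The purpose is to map $A_j^*$ into the $j$-th surviving piece, while avoiding the finitely many values that would spoil injectivity or (F4). Let $E=\{p_0<p_1<\cdots\}$, $G=\{g_i:i\in\omega\}$, and $\omega=\{x_l:l\in\omega\}$ without repetition, with $x_l\in A^*_{j(l)}$. Choose recursively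
$$f(x_l)\in C'_{p_{j(l)}}$$
different from all $f(x_{l'})$ with $l'<l$ and from all defined values $g_i(f(x_{l'}))$ and $g_i^{-1}(f(x_{l'}))$ with $i,l'<l$. Only finitely many values are excluded from an infinite set. So $f$ is an injection with
$$f[A_j^*]\subseteq C'_{p_j}\subseteq C_{p_j}\cap D^*_{p_j}\qquad(j\in\omega).\tag{1}$$

**Step 4. Verification.** We derive (F1)–(F4) from (1) and Steps 2 and 3.

(F1) By (1), $\operatorname{ran}f\subseteq\bigcup_kC_k$. Given $m$, there are infinitely many $j$ with $A_j\in\mathcal A^0$ and $A_j\subseteq Q_m$. For each of them $f[Q_m]\cap C_{p_j}\supseteq f[A_j^*]$ is infinite.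

(F2) As $f$ is injective, images and preimages of finite sets are finite, so it is enough to treat the sets $A_j^*$. By (1), $f[A_j^*]\subseteq D_{p_j}\in\mathcal A$. For the preimage of $A_k^*$: if $A_k=D_{p_j}$ for some $j$, which is then unique, then $f^{-1}[A_k^*]=f^{-1}[D_{p_j}^*]=A_j^*$, because $f$ maps $A_i^*$ into $D_{p_i}^*$ and these sets are disjoint. If there is no such $j$, then $A_k^*$ is disjoint from all $D_{p_j}^*$ and $f^{-1}[A_k^*]=\emptyset$.

(F3) Let $T=T_i$. By Step 2 and (1), either $A_j^*\subseteq f^{-1}[T_i]$ for almost all $j$, or $A_j^*\cap f^{-1}[T_i]=\emptyset$ for almost all $j$. In the first case $\omega\setminus f^{-1}[T_i]$, in the second case $f^{-1}[T_i]$, is contained in a finite union of sets $A_j^*$.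

(F4) Let $g=g_i$ and suppose $g_i(f(x_l))=f(x_{l'})$ with $l\ne l'$. If $l<l'$, then $f(x_{l'})$ was chosen different from $g_i(f(x_l))$ unless $i\ge l'$; so $l<l'\le i$. If $l'<l$, then $f(x_l)=g_i^{-1}(f(x_{l'}))$, which was avoided unless $i\ge l$; so $l'<l\le i$. There are only finitely many such pairs. $\square$

For $f$ as in Lemma 4 let $\langle G,f\rangle$ be the set of all compositions
$$h_0f^{\varepsilon_1}h_1f^{\varepsilon_2}\cdots f^{\varepsilon_k}h_k,\qquad k\in\omega,\ h_i\in G,\ \varepsilon_i\in\{1,-1\}.$$
We call such an expression a *word of length $k$*. The set $\langle G,f\rangle$ is countable, contains $G\cup\{f\}$, and is closed under composition (merge the adjacent letters $h_kh_0'\in G$) and inverse. By (F2), all its members preserve $\mathcal I(\mathcal A)$, so $(\mathcal A,\langle G,f\rangle)$ is a system.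

## 7. The recursion under CH

We construct systems $(\mathcal A_\alpha,G_\alpha)$, $\alpha<\omega_1$, increasing, starting with $(\mathcal A^0,\{\mathrm{id}\})$ and taking unions at limits, such that the following hold.

* **(R1)** For each $\alpha$, either $G_{\alpha+1}=G_\alpha$, or ($\alpha$ is *branching*) $\mathcal A_{\alpha+1}=\mathcal A_\alpha$ and $G_{\alpha+1}=\langle G_\alpha,f_\alpha\rangle$ with $f_\alpha:\omega\to\omega$ an injection satisfying (F2), (F3), (F4) for $(\mathcal A_\alpha,G_\alpha)$.
* **(R2)** For every sequence $(W_j)$ of subsets of $\omega$ and every $\eta<\omega_1$ there is $\beta\ge\eta$ such that, if some admissible set for $(\mathcal A_\beta,G_\beta)$ meets infinitely many $W_j$ in infinite sets, then $\mathcal A_{\beta+1}$ contains such a set.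
* **(R3)** If $D_k\in\bigcup_\alpha\mathcal A_\alpha$ are distinct, $C_k\subseteq D_k$ infinite $(k\in\omega)$, and $\eta<\omega_1$, then there is a branching $\alpha\ge\eta$ such that $f_\alpha$ satisfies (F1) for $(C_k)$.

There are $\mathfrak c^{\omega}=\mathfrak c$ sequences of subsets of $\omega$, so $\omega_1$ of them by CH. List all pairs $((U_j)_j,t)$, with $(U_j)_j$ such a sequence and $t\in\{0,1\}$, in type $\omega_1$ so that each pair occurs cofinally often. At stage $\alpha$ look at the $\alpha$-th pair $((U_j)_j,t)$.

If $t=0$ and some admissible set for $(\mathcal A_\alpha,G_\alpha)$ meets infinitely many $U_j$ in infinite sets, apply Lemma 3 to one such set, leaving $G_\alpha$ unchanged. If $t=1$, all $U_j$ are infinite, and there are distinct $D_j\in\mathcal A_\alpha$ with $U_j\subseteq D_j$, apply Lemma 4 with $C_j=U_j$ and call $\alpha$ branching. In all other cases do nothing.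

(R1) is clear. For (R2), take $\beta\ge\eta$ at which $((W_j)_j,0)$ is listed. For (R3), the countably many $D_k$ all belong to $\mathcal A_\delta$ for some $\delta$ with $\eta\le\delta<\omega_1$; take $\alpha\ge\delta$ at which $((C_k)_k,1)$ is listed.

Let $\mathcal A=\bigcup_\alpha\mathcal A_\alpha$ and $G=\bigcup_\alpha G_\alpha$. Then $\mathcal I(\mathcal A)=\bigcup_\alpha\mathcal I(\mathcal A_\alpha)$, and this ideal is closed under images and preimages by members of $G$. From here to the end of Section 9 we use only that the $(\mathcal A_\alpha,G_\alpha)$ are increasing systems, continuous at limits, with (R1)–(R3).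

**Fact 1.** $\mathcal A$ is MAD.

*Proof.* It is an infinite AD family. Let $W$ be infinite and take $\beta$ from (R2) for the constant sequence $W_j=W$. If $W\not\perp\mathcal A_\beta$, some member of $\mathcal A$ meets $W$ in an infinite set. If $W\perp\mathcal A_\beta$, Lemma 2 gives an admissible subset of $W$; it meets every $W_j=W$ in an infinite set, so by (R2) some member of $\mathcal A_{\beta+1}$ meets $W$ in an infinite set. $\square$

**Fact 2.** $\mathcal A$ is not weakly tight.

*Proof.* Each $Q_n$ contains infinitely many members of $\mathcal A^0\subseteq\mathcal A$, so $Q_n\in\mathcal I(\mathcal A)^+$ by (P1). By (S4) each $A\in\mathcal A$ meets only finitely many $Q_n$ in infinite sets. $\square$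

**Fact 3.** For every $Z\in\mathcal I(\mathcal A)^+$ there is a total injection $e\in G$ with $e[\omega]\subseteq Z$, and $e$ is an isomorphism of $\mathcal I(\mathcal A)$ with $\mathcal I(\mathcal A){\restriction}e[\omega]$. In particular $\mathcal A$ has (H).

*Proof.* By (P2) pick distinct $D_k\in\mathcal A$ with $C_k=D_k\cap Z$ infinite. By (R3) there is $e=f_\alpha\in G$ with $\operatorname{ran}e\subseteq\bigcup_kC_k\subseteq Z$. As $\mathcal I(\mathcal A)$ is closed under images and preimages by $e$, a set $I\subseteq\omega$ is in $\mathcal I(\mathcal A)$ iff $e[I]$ is. $\square$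

Fact 3 is the "moreover" part of Theorem A, with $Z'=e[\omega]$. What is left is Katětov maximality. By Lemma 1 it remains to find the set $Z$, and for this we need a substitute for weak tightness.

## 8. Traps cannot spread over a tower of copies

**Lemma 5.** Let $\alpha_1<\alpha_2<\cdots$ be branching stages, $n_j\in\omega$, $S_j=f_{\alpha_j}[Q_{n_j}]$, and suppose $\operatorname{ran}f_{\alpha_{j+1}}\subseteq S_j$ for all $j\ge1$. Let $W_j\subseteq S_j\setminus S_{j+1}$, $W_j\in\mathcal I(\mathcal A)^+$ $(j\ge1)$. Then some $A\in\mathcal A$ satisfies $|A\cap W_j|=\omega$ for infinitely many $j$.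

*Proof.* Note that $S_{j+1}\subseteq\operatorname{ran}f_{\alpha_{j+1}}\subseteq S_j$, so the $S_j$ decrease.

**Step 1. Choosing pieces $X_j$.** The purpose is to fix a stage at which the sequence $(W_j)$ is treated, and to replace each $W_j$ by a small set that respects every trap of that stage. Let $\eta=\sup_j\alpha_j$, a limit ordinal below $\omega_1$, and let $\beta\ge\eta$ be given by (R2) for $(W_j)$. It suffices to find an admissible set for $(\mathcal A_\beta,G_\beta)$ that meets every $W_j$ in an infinite set, since then $\mathcal A_{\beta+1}$ contains a set meeting infinitely many $W_j$ in infinite sets.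

Write $\mathcal I_\beta=\mathcal I(\mathcal A_\beta)$; it is closed under images and preimages by members of $G_\beta$. As $W_j\notin\mathcal I_\beta$ and $\mathcal A_\beta$ is countable, (P3) and Lemma 2 give an infinite $X_j\subseteq W_j$ with
$$X_j\perp\mathcal A_\beta\quad\text{and}\quad|N_g(X_j)|\le1\ \text{ for all }g\in G_\beta.\tag{2}$$
By (P4), each $X_j$ has finite intersection with every element of $\mathcal I_\beta$. We shall use this all the time.

**Step 2. Reduction to a claim.** The purpose is to see what could prevent us from gluing the $X_j$ together. Each $X_j$ meets at most one set of each trap $(g[Q_n])_n$ in an infinite set; the danger is that this one set changes infinitely often with $j$.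

**Claim.** For every $g\in G_\beta$ the set $N_g:=\bigcup_{j\ge1}N_g(X_j)$ is finite.

Assume the Claim. List as $T_0,T_1,\dots$ all members of $\mathcal A_\beta$ and all sets $g[Q_n]$ with $g\in G_\beta$ and $n\notin N_g$. Every $X_j\cap T_i$ is finite, by (2) and the definition of $N_g$. Let
$$X=\bigcup_{j\ge1}\Bigl(X_j\setminus\bigcup_{i<j}T_i\Bigr).$$
Then $X\cap T_i\subseteq\bigcup_{1\le j\le i}(X_j\cap T_i)$ is finite for every $i$. So $X\perp\mathcal A_\beta$, and $N_g(X)\subseteq N_g$ is finite for each $g\in G_\beta$. Moreover $X\cap W_j\supseteq X_j\setminus\bigcup_{i<j}T_i$ is infinite for every $j$. So $X$ is the admissible set we want.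

**Step 3. The Claim for $g\in G_\eta$.** We prove the Claim by induction: for $\gamma\in[\eta,\beta]$ we show that $N_g$ is finite for all $g\in G_\gamma$. This step is the start. Its point is that $g$ is older than some level $\alpha_j$ of the tower, and then (F3) says that $g$ does not split that level.

Let $g\in G_\eta=\bigcup_jG_{\alpha_j}$, say $g\in G_{\alpha_j}$, and write $f=f_{\alpha_j}$. Each $g[Q_n]$ is in $\mathcal T(G_{\alpha_j})$, so by (F3) $f^{-1}[g[Q_n]]$ is in $\mathcal I(\mathcal A_{\alpha_j})$ or has its complement there. These sets are disjoint for different $n$. If two of them had complement in the ideal, the union of the two complements, which is $\omega$, would be in the ideal, against (P1). So the second alternative holds for at most one $n$. For every other $n$,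
$$\operatorname{ran}f\cap g[Q_n]=f\bigl[f^{-1}[g[Q_n]]\bigr]\in\mathcal I_\beta,$$
as $f\in G_{\alpha_j+1}\subseteq G_\beta$. For $i\ge j$ we have $X_i\subseteq S_i\subseteq S_j\subseteq\operatorname{ran}f$, so $X_i\cap g[Q_n]$ is finite for all these $n$. Hence $\bigcup_{i\ge j}N_g(X_i)$ has at most one element. The remaining sets $N_g(X_i)$, $1\le i<j$, have at most one element each. So $N_g$ is finite.

**Step 4. Limits and trivial successors.** If $\gamma>\eta$ is a limit, $G_\gamma=\bigcup_{\delta<\gamma}G_\delta$ and there is nothing to prove. For the step from $\gamma$ to $\gamma+1$, where $\eta\le\gamma<\gamma+1\le\beta$, we may assume that $\gamma$ is branching, as otherwise $G_{\gamma+1}=G_\gamma$. Let $f=f_\gamma$. A member of $G_{\gamma+1}$ is a word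
$$g=h_0f^{\varepsilon_1}h_1f^{\varepsilon_2}\cdots f^{\varepsilon_k}h_k,\qquad h_i\in G_\gamma,$$
and we use strong induction on $k$, for all words of length $k$ at once. For $k=0$ we have $g\in G_\gamma$, and the induction hypothesis for $\gamma$ applies. Let $k\ge1$. One of three things happens: the map applied last among the $f^{\pm1}$ is $f$; or somewhere the word contains $f^{-1}h_if$, and this nearly cancels; or only $f^{-1}$ occurs.

**Step 5. Case (a): $\varepsilon_1=1$.** The purpose is to show that all sets $g[Q_n]$ lie in one new copy $hf[\omega]$, and that this copy sees at most one $X_j$. The reason is that the levels $S_j$ of the tower are old sets for stage $\gamma$, so $hf[\omega]$ is, modulo the ideal, inside $S_j$ or outside $S_j$, for every $j$.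

Put $h=h_0$. Then $g[Q_n]\subseteq hf[\omega]$ for all $n$. I claim that $X_j\cap hf[\omega]$ is infinite for at most one $j$. Given this, $N_g(X_j)\neq\emptyset$ for at most one $j$, so $|N_g|\le1$ by (2).

For every $j$ let $T=h^{-1}[S_j]=(h^{-1}f_{\alpha_j})[Q_{n_j}]$. As $\alpha_j<\eta\le\gamma$, we have $f_{\alpha_j}\in G_{\alpha_j+1}\subseteq G_\gamma$. So $h^{-1}f_{\alpha_j}\in G_\gamma$ and $T\in\mathcal T(G_\gamma)$. By (F3), $f^{-1}[T]$ or $\omega\setminus f^{-1}[T]$ is in $\mathcal I(\mathcal A_\gamma)$. For $x\in\operatorname{dom}(hf)$ we have $hf(x)\in S_j$ iff $f(x)\in T$ iff $x\in f^{-1}[T]$. So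
$$hf[\omega]\cap S_j=hf\bigl[f^{-1}[T]\bigr],\qquad hf[\omega]\setminus S_j=hf\bigl[\omega\setminus f^{-1}[T]\bigr].$$
Since $hf\in G_{\gamma+1}\subseteq G_\beta$, we conclude that for every $j$
$$hf[\omega]\cap S_j\in\mathcal I_\beta\quad\text{or}\quad hf[\omega]\setminus S_j\in\mathcal I_\beta.\tag{3}$$

Now suppose $j<j'$ and both $X_j\cap hf[\omega]$ and $X_{j'}\cap hf[\omega]$ are infinite. As $X_{j'}\subseteq S_{j'}\subseteq S_{j+1}$, the set $X_{j'}$ meets $hf[\omega]\cap S_{j+1}$ in an infinite set. So $hf[\omega]\cap S_{j+1}\notin\mathcal I_\beta$, and (3) for $j+1$ gives $hf[\omega]\setminus S_{j+1}\in\mathcal I_\beta$. But $X_j\cap S_{j+1}=\emptyset$, so $X_j\cap hf[\omega]\subseteq X_j\cap(hf[\omega]\setminus S_{j+1})$ is finite, a contradiction.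

**Step 6. Case (b): $\varepsilon_i=-1$ and $\varepsilon_{i+1}=1$ for some $i$.** The purpose is to shorten the word by $2$ without changing $N_g$, or to see that $N_g=\emptyset$. Write
$$g=u\,(f^{-1}h_if)\,v,\qquad u=h_0f^{\varepsilon_1}\cdots f^{\varepsilon_{i-1}}h_{i-1},\quad v=h_{i+1}f^{\varepsilon_{i+2}}\cdots h_k.$$
Both $u$ and $v$ are in $G_{\gamma+1}\subseteq G_\beta$. The domain of $f^{-1}h_if$ is the set of $x$ with $f(x)\in\operatorname{dom}h_i$ and $h_i(f(x))\in\operatorname{ran}f$. By (F4), for all but finitely many such $x$ we have $h_i(f(x))=f(x)$, so that $f(x)\in\mathrm{Fix}(h_i)$ and $f^{-1}h_if(x)=x$. Conversely, every $x$ with $f(x)\in\mathrm{Fix}(h_i)$ is in the domain and is fixed. So with $R=f^{-1}[\mathrm{Fix}(h_i)]$,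
$$f^{-1}h_if=\mathrm{id}_R\cup(\text{a finite partial injection}).$$
Hence $g[Q_n]$ differs from $u[R\cap v[Q_n]]$ by a finite set, for every $n$. By (F3) applied to $\mathrm{Fix}(h_i)\in\mathcal T(G_\gamma)$, $R\in\mathcal I_\beta$ or $\omega\setminus R\in\mathcal I_\beta$.

If $R\in\mathcal I_\beta$, then $g[Q_n]\subseteq^*u[R]\in\mathcal I_\beta$ for all $n$. Each $X_j$ meets such sets in finite sets, so $N_g=\emptyset$.

If $\omega\setminus R\in\mathcal I_\beta$, then $u[R\cap v[Q_n]]\subseteq uv[Q_n]$ and
$$uv[Q_n]\setminus u[R\cap v[Q_n]]\subseteq u[\omega\setminus R]\in\mathcal I_\beta.$$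
So $g[Q_n]\,\triangle\,uv[Q_n]\in\mathcal I_\beta$ for all $n$. As each $X_j$ has finite intersection with elements of $\mathcal I_\beta$, $N_g(X_j)=N_{uv}(X_j)$ for all $j$, and $N_g=N_{uv}$. Merging $h_{i-1}h_{i+1}\in G_\gamma$ we see that $uv$ is given by a word of length $k-2$. So $N_{uv}$ is finite by the induction hypothesis on $k$.

**Step 7. Case (c): neither (a) nor (b).** The purpose is to treat the words in which only $f^{-1}$ occurs; here (F3) flattens the trap at once. As $\varepsilon_1=-1$ and no $-1$ is followed by $1$, all $\varepsilon_i$ are $-1$. So $g=uf^{-1}h_k$ with $u=h_0f^{-1}h_1\cdots f^{-1}h_{k-1}\in G_{\gamma+1}$. By (F3), each $f^{-1}[h_k[Q_n]]$ is in $\mathcal I(\mathcal A_\gamma)$ or has its complement there, and the latter holds for at most one $n$, by disjointness and $\omega\notin\mathcal I(\mathcal A_\gamma)$, as in Step 3. For all other $n$, $g[Q_n]=u[f^{-1}[h_k[Q_n]]]\in\mathcal I_\beta$, so no $X_j$ meets it in an infinite set. Hence $|N_g|\le1$.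

This completes the induction, hence the Claim and the lemma. $\square$

Lemma 5 does not conflict with Fact 2: the slabs $Q_n$ are pairwise disjoint and equally placed, and they are not a sequence $W_j\subseteq S_j\setminus S_{j+1}$ of the kind that the lemma describes.

## 9. The attempt of Section 3, carried out inside a tower

**Lemma 6.** Let $\mathcal B$ be a MAD family and let $\varphi:\omega\to\omega$ witness $\mathcal A\le_K\mathcal B$. There is $Z\in\mathcal I(\mathcal B)^+$ such that $\varphi[B\cap Z]\in\mathcal I(\mathcal A)$ for all $B\in\mathcal B$.

*Proof.*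

**Step 1. What failure gives.** The purpose is to have many bad $B$ inside every positive set. Suppose the lemma fails: for every $Z\in\mathcal I(\mathcal B)^+$ there is $B\in\mathcal B$ with $\varphi[B\cap Z]\in\mathcal I(\mathcal A)^+$. Then for every $Z\in\mathcal I(\mathcal B)^+$ there are infinitely many such $B$. Indeed, if $B_1,\dots,B_m$ have been found, then $Z\setminus(B_1\cup\dots\cup B_m)$ is still positive, so there is $B$ with $\varphi[B\cap(Z\setminus(B_1\cup\dots\cup B_m))]\in\mathcal I(\mathcal A)^+$. This $B$ is none of $B_1,\dots,B_m$, and $\varphi[B\cap Z]$ is positive as well.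

**Step 2. Building the tower.** The purpose is to choose the bad sets $B^j$ so that their images, suitably trimmed, satisfy the hypotheses of Lemma 5. We construct $Z_j\in\mathcal I(\mathcal B)^+$, $B^j\in\mathcal B$ $(j\ge0)$, branching stages $\alpha_1<\alpha_2<\cdots$, and sets $S_j=f_{\alpha_j}[Q_{n_j}]$ $(j\ge1)$ with $\varphi[Z_j]\subseteq S_j$ for $j\ge1$. Start with $Z_0=\omega$ and $S_0=\omega$.

Given $Z_j$, choose $B^j\in\mathcal B$ with $\varphi[B^j\cap Z_j]\in\mathcal I(\mathcal A)^+$. The set $Z_j\setminus B^j$ is positive, so by Step 1 there are distinct $B_k\in\mathcal B$ $(k\in\omega)$ with $\varphi[B_k\cap(Z_j\setminus B^j)]\in\mathcal I(\mathcal A)^+$. By (P2) each of these images meets infinitely many members of $\mathcal A$ in infinite sets. So we can choose, one after another, distinct $D_k\in\mathcal A$ such that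
$$C_k:=D_k\cap\varphi[B_k\cap(Z_j\setminus B^j)]\quad\text{is infinite.}$$
By (R3) there is a branching stage $\alpha_{j+1}$, larger than $\alpha_j$ if $j\ge1$, such that $f:=f_{\alpha_{j+1}}$ satisfies (F1) for $(C_k)$. Then
$$\operatorname{ran}f\subseteq\bigcup_kC_k\subseteq\varphi[Z_j]\subseteq S_j.$$

Every slab image has a positive preimage: for each $m$, $f[Q_m]\cap C_k$ is infinite for infinitely many $k$, and every point of $C_k$ is the image of a point of $B_k\cap(Z_j\setminus B^j)$. So $\varphi^{-1}[f[Q_m]]\cap(Z_j\setminus B^j)$ meets infinitely many $B_k$ in infinite sets, and it is in $\mathcal I(\mathcal B)^+$ by (P1).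

It remains to choose between two slabs so that a positive part of $\varphi[B^j\cap Z_j]$ is left outside. Since $f[Q_0]\cap f[Q_1]=\emptyset$, the positive set $\varphi[B^j\cap Z_j]$ is the union of $\varphi[B^j\cap Z_j]\setminus f[Q_0]$ and $\varphi[B^j\cap Z_j]\setminus f[Q_1]$. So there is $n_{j+1}\in\{0,1\}$ with
$$W_j:=\varphi[B^j\cap Z_j]\setminus f[Q_{n_{j+1}}]\in\mathcal I(\mathcal A)^+.$$
Put $S_{j+1}=f[Q_{n_{j+1}}]$ and $Z_{j+1}=(Z_j\setminus B^j)\cap\varphi^{-1}[S_{j+1}]$. The latter is in $\mathcal I(\mathcal B)^+$, and $\varphi[Z_{j+1}]\subseteq S_{j+1}$.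

**Step 3. The contradiction.** Here we apply Lemma 5. The $B^j$ are distinct: $B^j\cap Z_j$ is infinite, since its image is positive, while $Z_j\cap B^i=\emptyset$ for $i<j$. For $j\ge1$ we have $W_j\subseteq\varphi[Z_j]\setminus S_{j+1}\subseteq S_j\setminus S_{j+1}$ and $\operatorname{ran}f_{\alpha_{j+1}}\subseteq S_j$. By Lemma 5 some $A\in\mathcal A$ has $|A\cap W_j|=\omega$ for infinitely many $j$. As $W_j\subseteq\varphi[B^j]$, the set $\varphi^{-1}[A]\cap B^j$ is infinite for these $j$. So $\varphi^{-1}[A]$ meets infinitely many members of $\mathcal B$ in infinite sets, and $\varphi^{-1}[A]\notin\mathcal I(\mathcal B)$ by (P1). This contradicts that $\varphi$ witnesses $\mathcal A\le_K\mathcal B$. $\square$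

*Proof of Theorem A.* By Facts 1 and 2, $\mathcal A$ is MAD and not weakly tight, and Fact 3 is the "moreover" part and gives (H). If $\mathcal B$ is MAD and $\mathcal A\le_K\mathcal B$, Lemma 6 gives $Z$ as required in Lemma 1, and Lemma 1 gives $\mathcal B\le_K\mathcal A$. So $\mathcal A$ is Katětov maximal. $\blacksquare$

So it is consistent with ZFC that there is a Katětov maximal MAD family that is not weakly tight.

## 10. At least $\mathfrak c^+$ incomparable families

We now prove Theorem C. Lemma 6 tells us how to prevent $\mathcal A\le_K\mathcal B$ for a given $\mathcal B$: make sure that for no $\varphi$ does a set $Z$ as in Lemma 6 exist. For given $\mathcal B$, $\varphi$, $Z$ this can be done at a single stage, by adding to $\mathcal A$ infinitely many subsets of one image $\varphi[B\cap Z]$.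

**Step 1. The additional tasks.** The purpose is to extend the bookkeeping. Carry out the recursion of Section 7 with additional tasks $(\mathcal B,\varphi,Z)$, where $\mathcal B\in\mathfrak B$, $\varphi:\omega\to\omega$ and $Z\in\mathcal I(\mathcal B)^+$. By CH there are at most $\omega_1$ of them, so we can list them together with the old tasks, each old task still occurring cofinally often and each new one at some stage. At a stage $\alpha$ treating $(\mathcal B,\varphi,Z)$ we leave $G_\alpha$ unchanged. If $\varphi^{-1}[I]\in\mathcal I(\mathcal B)$ for all $I\in\mathcal I(\mathcal A_\alpha)$, we proceed as in Steps 2 and 3; otherwise we do nothing.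

**Step 2. A target set.** The purpose is to find $B\in\mathcal B$ and an infinite $V^0\subseteq\varphi[B\cap Z]$ that is still free. We have $\varphi[Z]\notin\mathcal I(\mathcal A_\alpha)$, since otherwise $Z\subseteq\varphi^{-1}[\varphi[Z]]\in\mathcal I(\mathcal B)$. By (P3) choose an infinite $X\subseteq\varphi[Z]$ with $X\perp\mathcal A_\alpha$, and then a set $Y\subseteq Z$ that $\varphi$ maps bijectively onto $X$. As $\mathcal B$ is MAD, there is $B\in\mathcal B$ with $B\cap Y$ infinite. Then $V^0:=\varphi[B\cap Y]$ is infinite, $V^0\subseteq\varphi[B\cap Z]$, and $V^0\perp\mathcal A_\alpha$.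

**Step 3. Infinitely many new members inside $V^0$.** The purpose is to apply Lemma 3 infinitely often inside $V^0$; the difficulty is that the images $g[X_r]$ of a new member must not use up the room that is left. Put $\mathcal A^{(0)}=\mathcal A_\alpha$ and $G_\alpha=\{g_i:i\in\omega\}$ with $g_0=\mathrm{id}$. Suppose a system $(\mathcal A^{(r)},G_\alpha)$ and an infinite $V^r\subseteq V^0$ with $V^r\perp\mathcal A^{(r)}$ are given. By Lemma 2 fix an admissible $V\subseteq V^r$, and choose recursively distinct $x_0,v_0,x_1,v_1,\dots\in V$ such that, whenever the values are defined,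
$$x_l\ne g_i^{-1}(v_j)\ \ (i\le l,\ j<l),\qquad v_l\ne g_i(x_j)\ \ (i,j\le l).$$
Each choice excludes finitely many points of an infinite set. Let $X_r=\{x_l:l\in\omega\}$, which is admissible as an infinite subset of $V$, and $V^{r+1}=\{v_l:l\in\omega\}$.

Suppose $v_l=g_i(x_j)$. If $j\le l$, the choice of $v_l$ gives $i>l$. If $l<j$, then $x_j=g_i^{-1}(v_l)$ and the choice of $x_j$ gives $i>j$. So $i>\max(j,l)$ in both cases, and for each fixed $i$ there are only finitely many such pairs. Hence $V^{r+1}\cap g_i[X_r]$ is finite for every $i$.

Let $\mathcal A^{(r+1)}$ be obtained from $\mathcal A^{(r)}$ and $X_r$ by Lemma 3, with this enumeration of $G_\alpha$. It contains $X_r$, and its new members are subsets of the sets $g_i[X_r]$. Since $V^{r+1}\subseteq V^r\perp\mathcal A^{(r)}$, we get $V^{r+1}\perp\mathcal A^{(r+1)}$, and the recursion continues.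

Let $\mathcal A_{\alpha+1}=\bigcup_r\mathcal A^{(r)}$. Then $(\mathcal A_{\alpha+1},G_\alpha)$ is a system, as the union of a countable increasing chain of systems. The sets $X_r$ are pairwise disjoint, because $X_{r'}\subseteq V^{r+1}$ for $r'>r$, and $V^{r+1}\cap X_r=\emptyset$ since the chosen points were distinct. So $\varphi[B\cap Z]\supseteq V^0$ contains infinitely many distinct members $X_r$ of $\mathcal A_{\alpha+1}\subseteq\mathcal A$, and by (P1)
$$\varphi[B\cap Z]\in\mathcal I(\mathcal A)^+.\tag{4}$$

**Step 4. $\mathcal A\not\le_K\mathcal B$ for $\mathcal B\in\mathfrak B$.** Here we combine the new stages with Lemma 6. Conditions (R1)–(R3) still hold, because the new stages do not change $G$ and the old tasks still occur cofinally often. So $\mathcal A$ has all properties in Theorem A, and Lemma 6 holds for it. Suppose $\varphi$ witnessed $\mathcal A\le_K\mathcal B$ for some $\mathcal B\in\mathfrak B$. Lemma 6 gives $Z\in\mathcal I(\mathcal B)^+$ with $\varphi[B\cap Z]\in\mathcal I(\mathcal A)$ for all $B\in\mathcal B$. Consider the stage $\alpha$ treating $(\mathcal B,\varphi,Z)$. As $\mathcal I(\mathcal A_\alpha)\subseteq\mathcal I(\mathcal A)$,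 the hypothesis of Step 1 on $\varphi^{-1}[I]$ held there, and we produced $B\in\mathcal B$ with (4), a contradiction.

**Step 5. Many incomparable families.** The purpose is to iterate the first statement $\mathfrak c^+$ times. Choose recursively, for $\xi<\mathfrak c^+$, families $\mathcal A^\xi$ as in Theorem A with $\mathcal A^\xi\not\le_K\mathcal A^\zeta$ for all $\zeta<\xi$. This is possible by the first statement, applied to $\mathfrak B=\{\mathcal A^\zeta:\zeta<\xi\}$, which has at most $\mathfrak c$ elements. If $\mathcal A^\zeta\le_K\mathcal A^\xi$ for some $\zeta<\xi$, then maximality of $\mathcal A^\zeta$ would give $\mathcal A^\xi\le_K\mathcal A^\zeta$, which is false. So the $\mathcal A^\xi$, $\xi<\mathfrak c^+$, are pairwise $\le_K$-incomparable.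

Finally, MAD families are subsets of $\mathcal P(\omega)$, so there are at most $2^{\mathfrak c}$ of them. Under CH with $2^{\omega_1}=\omega_2$ we have $2^{\mathfrak c}=2^{\omega_1}=\omega_2=\mathfrak c^+$, so in this case the number obtained is the largest possible. $\blacksquare$
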